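# A stratifiable function space with no $\sigma$-closure-preserving encircling net

## 1. Encircling nets in metrizable, countable and zero-dimensional spaces

The paper "Dimension of stratifiable spaces" (Trans. AMS 275, as linked there) asks whether every stratifiable space carries a certain kind of net, a $\sigma$-closure-preserving encircling net. The answer one would first guess is yes. All the easy examples have such a net, and stratifiable spaces are in many ways close to metrizable ones. We begin by testing this guess.

Throughout, a space is a Hausdorff topological space. For a collection $\mathcal F$ of subsets of $X$, write $\mathcal F^*$ for the union of its members.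

**Definition (closure-preserving).** A collection $\mathcal F$ is closure-preserving if $\overline{\bigcup\mathcal G}=\bigcup\{\overline G:G\in\mathcal G\}$ for every $\mathcal G\subset\mathcal F$. It is $\sigma$-closure-preserving if it is a countable union of closure-preserving collections.

Every locally finite collection is closure-preserving. The family $\{[0,1/n]:n\ge1\}$ in $\mathbb R$ is closure-preserving but not locally finite at $0$: the union of any nonempty subfamily is its largest member. A collection with one member is closure-preserving, so every countable collection is $\sigma$-closure-preserving. If the members of $\mathcal F$ are closed, closure-preserving means that every subcollection has a closed union.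

**Definition (stratifiable, $M_3$).** A space $X$ is stratifiable if to each open $U\subset X$ one can assign open sets $U_n$ ($n\ge1$) such that $\overline{U_n}\subset U$, $\bigcup_nU_n=U$, and $U_n\subset V_n$ for all $n$ whenever $U\subset V$.

In a metric space put $U_n=\{x:d(x,X\setminus U)>1/n\}$, with $d(x,\emptyset)=\infty$. Then $\overline{U_n}\subset\{x: d(x,X\setminus U)\ge1/n\}\subset U$, and a larger $U$ gives a larger $U_n$.

**Definition (encircling net, E-net).** A collection $\mathcal E$ of subsets of $X$ is an E-net if for any point $x$ and any open neighborhood $U$ of $x$ there is $\mathcal F\subset\mathcal E$ such that $\mathcal F^*$ is closed and $x\in X-\mathcal F^*\subset U$.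

So $\mathcal F^*$ is a closed set, built from pieces in $\mathcal E$, that surrounds $x$ and contains everything outside $U$. Let $M_3$ be the class of stratifiable spaces, and $EM_3$ the class of stratifiable spaces with a $\sigma$-closure-preserving E-net. Our question is whether $EM_3=M_3$.

**Test 1: metrizable spaces.** For each $j$ take a locally finite closed cover $\mathcal C_j$ of $X$ by sets of diameter $<1/j$. (By Stone's theorem, take a locally finite open refinement of a cover by small balls, and then closures.) Then $\bigcup_j\mathcal C_j$ is an E-net. Given $x\in U$, choose $j$ such that the ball of radius $1/j$ about $x$ lies in $U$, and let $\mathcal F=\{C\in\mathcal C_j:x\notin C\}$. By local finiteness $\mathcal F^*$ is closed, and it misses $x$. A point outside $\mathcal F^*$ lies in some $C\in\mathcal C_j$ with $x\in C$, so it is at distance $<1/j$ from $x$. In $\mathbb R$ the dyadic intervals $[k2^{-j},(k+1)2^{-j}]$ do the job.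

**Test 2: countable spaces.** Take all singletons. Given $x\in U$, let $\mathcal F=\{\{y\}:y\notin U\}$. Then $\mathcal F^*=X\setminus U$ is closed. The collection is countable, hence $\sigma$-closure-preserving.

**Test 3: zero-dimensional stratifiable spaces.** A network of $X$ is a collection $\mathcal N$ of sets such that every open set is a union of members of $\mathcal N$. The singletons always form a network. Heath's theorem (*Stratifiable spaces are σ-spaces*, Notices AMS 16 (1969); see also Gruenhage, *Generalized metric spaces*, Handbook of Set-Theoretic Topology, 1984) says that a stratifiable space has a network $\bigcup_n\mathcal N_n$ of closed sets with each $\mathcal N_n$ discrete. A discrete collection of closed sets is one in which each point has a neighborhood meeting at most one member; all unions of its subcollections are closed. When $\dim=0$, this network is an E-net, and even closed images inherit one.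

**Lemma A.** Let $\varphi:Z\to X$ be a closed continuous surjection, where $Z$ is stratifiable and $\dim Z=0$. Then $X$ has a $\sigma$-closure-preserving E-net.

*Proof.* First we need that disjoint closed sets $A,B\subset Z$ are separated by a clopen set. Stratifiable spaces are normal, and $\dim Z=0$ means that every finite open cover has a refinement consisting of pairwise disjoint open sets. Apply this to $\{Z\setminus A,Z\setminus B\}$. Let $K$ be the union of the members of the refinement that meet $A$. These are not contained in $Z\setminus A$, so they are contained in $Z\setminus B$. Thus $A\subset K\subset Z\setminus B$, and $K$ is clopen because the refinement is a disjoint open cover.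

Let $\bigcup_n\mathcal N_n$ be Heath's network of $Z$, and put $\mathcal E_n=\{\varphi(N):N\in\mathcal N_n\}$. For $\mathcal G\subset\mathcal N_n$ the set $\bigcup_{N\in\mathcal G}\varphi(N)=\varphi(\bigcup\mathcal G)$ is closed, since $\bigcup\mathcal G$ is closed and $\varphi$ is a closed map. So $\mathcal E_n$ is a closure-preserving collection of closed sets.

Given $x\in U$ with $U$ open in $X$, the closed sets $Z\setminus\varphi^{-1}(U)$ and $\varphi^{-1}(x)$ are disjoint. Choose a clopen $K\supset Z\setminus\varphi^{-1}(U)$ disjoint from $\varphi^{-1}(x)$. Since $K$ is open, $K$ is the union of the network members contained in it, so $\varphi(K)$ is a union of members of $\bigcup_n\mathcal E_n$. Since $K$ is closed, $\varphi(K)$ is closed. It misses $x$, and it contains $X\setminus U$ because $\varphi$ is onto. Hence $\bigcup_n\mathcal E_n$ is an E-net. $\square$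

Now try the same argument on an arbitrary stratifiable $X$, using Heath's network $\mathcal N$ directly. Given $x\in U$, we want a closed set between $X\setminus U$ and $X\setminus\{x\}$ that is a union of members of $\mathcal N$. Open sets are such unions, so choose an open $G\supset X\setminus U$ with $x\notin\overline G$. But $G$ need not be closed, and $\overline G$ need not be a union of members of $\mathcal N$. The argument stops exactly here, and in a connected space no clopen set can rescue it. The demand that $\mathcal F^*$ be closed is the whole difficulty: without it, any network would do, since the union of all members missing $x$ is $X\setminus\{x\}$.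

This tells us to look for a counterexample among connected, nonmetrizable, uncountable spaces. Function spaces are a good place.

## 2. The function spaces $C_k(Y)$ and the theorems

For a Tychonoff space $Y$ let $C_k(Y)$ be the set of continuous functions $Y\to\mathbb R$ with the compact-open topology, whose basic open sets are
$$B(h,K,\varepsilon)=\{u:|u(y)-h(y)|<\varepsilon\ \text{ for all }y\in K\},\qquad h\in C_k(Y),\ K\subset Y\text{ compact},\ \varepsilon>0.$$
If $u\in B(h,K,\varepsilon)$ and $K\ne\emptyset$, then $\delta=\varepsilon-\max_K|u-h|>0$ and $B(u,K,\delta)\subset B(h,K,\varepsilon)$. Hence these sets are open and form a base, and every open set containing $u$ contains some $B(u,K,\delta)$ centered at $u$. With this topology $C_k(Y)$ is a Hausdorff topological vector space. In particular it is connected.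

A space is cosmic if it has a countable network; every countable space is cosmic, by singletons.

**Theorem 1.** $C_k(\omega^\omega)$ is stratifiable.

**Theorem 2.** Let $Y$ be Tychonoff, not $\sigma$-compact, with $C_k(Y)$ cosmic (e.g. $Y$ separable metrizable and not $\sigma$-compact). Then $C_k(Y)$ has no $\sigma$-closure-preserving E-net.

**Theorem 3.** If $Y$ is Tychonoff and $\sigma$-compact, then $C_k(Y)$ has a $\sigma$-locally finite closed (hence $\sigma$-closure-preserving) E-net. Consequently, for separable metrizable $Y$, $C_k(Y)$ has a $\sigma$-closure-preserving E-net if and only if $Y$ is $\sigma$-compact.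

**Theorem 4.** If $Y$ is Polish, then $C_k(Y)\in M_3$, and $C_k(Y)\in EM_3$ if and only if $Y$ is $\sigma$-compact.

**Corollary 5.** $C_k(\omega^\omega)$ (more generally $C_k(Y)$ for $Y$ Polish and not $\sigma$-compact) is a stratifiable space which is not the image of any stratifiable space $Z$ with $\dim Z=0$ under a closed continuous map.

Theorems 1 and 2 refute the first guess. The space $\omega^\omega$ is separable metrizable. It is not $\sigma$-compact: given compact sets $K_0,K_1,\dots$, each coordinate is bounded on each $K_i$, so there is $x\in\omega^\omega$ with $x(i)>\max\{z(i):z\in K_i\}$ whenever $K_i\ne\emptyset$, and then $x\notin\bigcup_iK_i$. Hence $C_k(\omega^\omega)\in M_3\setminus EM_3$, and the inclusion $EM_3\subset M_3$ is proper.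

Stratifiability of $C_k(Y)$ for Polish $Y$ is due to Gartside and Reznichenko (*Near metric properties of function spaces*, Fund. Math. 164 (2000)). We prove it in full, so nothing below relies on that paper.

We prove the positive half of Theorem 3 first. It is one more test of the guess, and it shows what $\sigma$-compactness buys.

## 3. An E-net on $C_k(Y)$ for $\sigma$-compact $Y$

If $Y$ is compact, $C_k(Y)$ is metrizable by the sup norm and Test 1 applies. The rationals give a harder case, because $C_k(\mathbb Q)$ is not even first countable. Indeed, suppose the sets $B(0,K_n,\varepsilon_n)$, $n\ge1$, formed a local base at $0$. A compact subset of $\mathbb Q$ contains no set $(-\frac1n,\frac1n)\cap\mathbb Q$, so we may pick $x_n\in\mathbb Q\setminus K_n$ with $|x_n|<\frac1n$. The set $K=\{0\}\cup\{x_n:n\ge1\}$ is compact. Some $B(0,K_n,\varepsilon_n)$ would lie in $B(0,K,1)$, but a continuous function that is $0$ on $K_n$ and $1$ at $x_n$ is in the former and not in the latter.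

Write $Y=\bigcup_nY_n$ with $Y_n$ compact and increasing. One would like to pull back the covers of Test 1 from the metric spaces $C(Y_n)$. The obstacle is that the compact set $K$ in $B(g,K,\varepsilon)$ need not lie in any single $Y_n$ (as in $\mathbb Q$), so infinitely many $n$ must be used at once, and an infinite union of closed sets must somehow be closed. The remedy is to allow an error that strictly increases with $n$.

*Proof of Theorem 3, existence of the net.* If $Y=\emptyset$, then $C_k(Y)$ is one point and the empty collection is an E-net. Let $Y=\bigcup_{n\ge1}Y_n$ with $Y_1\subset Y_2\subset\cdots$ nonempty and compact, and let $X=C_k(Y)$.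

**Step 1: the net.** The restriction map $r_n:X\to C(Y_n)$ is continuous into the sup-norm metric. For $n,j\ge1$ let $\mathcal C_{n,j}$ be a locally finite closed cover of $C(Y_n)$ by sets of diameter $<1/j$, and put $\mathcal E_{n,j}=\{r_n^{-1}(C):C\in\mathcal C_{n,j}\}$. By continuity each $\mathcal E_{n,j}$ is a locally finite collection of closed sets. Let $\mathcal E=\bigcup_{n,j}\mathcal E_{n,j}$. We show that $\mathcal E$ is an E-net.

**Step 2: the subfamily that surrounds $g$.** A given neighborhood of $g$ contains some $B(g,K,\varepsilon)$. Put $L_n=K\cap Y_n$, and let $\|\cdot\|_{L_n}$ be the sup over $L_n$ (equal to $0$ if $L_n=\emptyset$). Fix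
$$0<s_1<t_1<s_2<t_2<\cdots<\varepsilon,$$
choose $j_n$ with $1/j_n<t_n-s_n$, and put
$$\mathcal F_n=\{C\in\mathcal C_{n,j_n}:\|u-g\|_{L_n}\ge t_n\text{ for some }u\in C\},\qquad W_n=\{h:r_n(h)\notin\mathcal F_n^*\},\qquad V=\bigcap_nW_n.$$
Then $X\setminus V$ is the union of the subfamily $\bigcup_n\{r_n^{-1}(C):C\in\mathcal F_n\}$ of $\mathcal E$. By local finiteness $\mathcal F_n^*$ is closed, so each $W_n$ is open.

**Step 3: $g\in V\subset B(g,K,\varepsilon)$.** The tool is
$$\|h-g\|_{L_n}\le s_n\ \Rightarrow\ h\in W_n\ \Rightarrow\ \|h-g\|_{L_n}<t_n.\tag{1}$$
For the first implication, let $\|h-g\|_{L_n}\le s_n$ and $r_n(h)\in C\in\mathcal C_{n,j_n}$. Every $u\in C$ satisfies $\|u-g\|_{L_n}\le\|u-r_n(h)\|_{Y_n}+s_n<1/j_n+s_n<t_n$, so $C\notin\mathcal F_n$. Hence $r_n(h)\notin\mathcal F_n^*$. For the second, let $h\in W_n$. Since $\mathcal C_{n,j_n}$ is a cover, $r_n(h)$ lies in some $C$, and $C\notin\mathcal F_n$; by the definition of $\mathcal F_n$, $\|h-g\|_{L_n}<t_n$.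

By (1), $g\in V$. If $h\in V$ and $y\in K$, then $y\in L_n$ for some $n$, so $|h(y)-g(y)|<t_n<\varepsilon$. If $K=\emptyset$, the inclusion is trivial. In all cases $V\subset B(g,K,\varepsilon)$.

**Step 4: $V$ is open, so that $X\setminus V$ is closed.** Let $h\in V$. We claim there is $N\ge1$ with
$$\|h-g\|_{L_n}\le s_n-\tfrac1N\quad\text{for all }n\ge N\text{ with }L_n\ne\emptyset.\tag{2}$$
If not, for every $N$ there are $n_N\ge N$ and $y_N\in L_{n_N}$ with $|h-g|(y_N)>s_{n_N}-\frac1N$. The sequence $(y_N)$ in the compact set $K$ has a cluster point $y\in K$. Let $y\in Y_m$. By continuity of $|h-g|$,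
$$|h-g|(y)\ge\lim_ns_n\ge s_{m+1}>t_m.$$
But $y\in L_m$ and $h\in W_m$, so $|h-g|(y)<t_m$ by (1), a contradiction.

Take $N$ as in (2) and let $h'\in B(h,K,\frac1N)$. For $n\ge N$ we get $\|h'-g\|_{L_n}\le s_n$ (trivially if $L_n=\emptyset$), so $h'\in W_n$ by (1). Therefore
$$V\supset B(h,K,\tfrac1N)\cap\bigcap_{n<N}W_n,$$
and the right side is an open neighborhood of $h$. So $\mathcal E$ is an E-net. $\square$

The rest of Theorem 3, the equivalence for separable metrizable $Y$, will follow from this together with Theorem 2. The proof used $\sigma$-compactness to ensure that a countable list of compact sets $Y_n$ sees every point $y$. The next section shows that this cannot be avoided.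

## 4. No such net when $Y$ is not $\sigma$-compact

Two preliminary reductions turn a $\sigma$-closure-preserving net into a countable one.

**Lemma B.** If $Y$ is separable metrizable, then $C_k(Y)$ is cosmic.

*Proof.* Let $\mathcal B,\mathcal I$ be countable bases of $Y$ and $\mathbb R$. The finite intersections of sets $\{h:h(B)\subset I\}$ with $B\in\mathcal B$, $I\in\mathcal I$ (including the empty intersection $C_k(Y)$) form a countable collection. It is a network: given $B(h,K,\varepsilon)$, cover $K$ by finitely many $B_i\in\mathcal B$ with $h(B_i)\subset I_i\in\mathcal I$ and $\operatorname{diam}I_i<\varepsilon$. If $u(B_i)\subset I_i$ for all $i$, then at each $y\in K$ both $u(y)$ and $h(y)$ lie in one $I_i$, so $|u(y)-h(y)|<\varepsilon$. Thus $h\in\bigcap_i\{u:u(B_i)\subset I_i\}\subset B(h,K,\varepsilon)$. $\square$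

**Lemma C.** If a cosmic space $X$ has a $\sigma$-closure-preserving E-net, then it has a countable E-net $\mathcal D$ consisting of closed sets.

*Proof.* Let $\mathcal E=\bigcup_n\mathcal E_n$ be the E-net, with each $\mathcal E_n$ closure-preserving.

**Step 1: we may assume all members are closed.** Replace each $E$ by $\overline E$. The union of any subfamily of the new $\mathcal E_n$ has the form $\bigcup_{E\in\mathcal G}\overline E=\overline{\bigcup\mathcal G}$ with $\mathcal G\subset\mathcal E_n$, which is closed. So closure-preservation persists. If $\mathcal F^*$ is closed, then $\overline E\subset\mathcal F^*$ for $E\in\mathcal F$, so the closures have the same union $\mathcal F^*$, and the E-net property persists.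

**Step 2: cut $X$ into countably many pieces on which $\mathcal E_n$ is constant.** For $y\in X$ let
$$W_n(y)=X\setminus\bigcup\{E\in\mathcal E_n:y\notin E\},$$
an open neighborhood of $y$. Let $\mathcal N$ be a countable network, and for $N\in\mathcal N$ put
$$A_{n,N}=\{y\in N:N\subset W_n(y)\},\qquad D_{n,N}=\overline{A_{n,N}},\qquad\mathcal D=\{D_{n,N}:A_{n,N}\ne\emptyset\}.$$
For fixed $n$ each $y$ has some $N\in\mathcal N$ with $y\in N\subset W_n(y)$, so $\bigcup_NA_{n,N}=X$.

Suppose $y,y'\in A_{n,N}$ and $y'\in E\in\mathcal E_n$. Then $y\in E$; otherwise $y'\notin W_n(y)$, contradicting $y'\in N\subset W_n(y)$. So if $E\in\mathcal E_n$ meets $A_{n,N}$, then $A_{n,N}\subset E$, and $D_{n,N}\subset E$ because $E$ is closed.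

**Step 3: reassemble.** Every $E\in\mathcal E_n$ is therefore the union of those $D_{n,N}$ for which $A_{n,N}$ meets $E$: these are contained in $E$, and they cover $E$ since the sets $A_{n,N}$ cover $X$. Hence every $\mathcal F^*$ with $\mathcal F\subset\mathcal E$ is the union of a subfamily of $\mathcal D$, and $\mathcal D$ is an E-net. It is countable and its members are closed. $\square$

Now let $X=C_k(Y)$ be cosmic, $Y$ not $\sigma$-compact, and suppose $X$ has a $\sigma$-closure-preserving E-net. Let $\mathcal D$ be a countable closed E-net, by Lemma C.

**Step 1: a point $x$ that no set of $\mathcal D$ controls.** For $D\in\mathcal D$ the open set $X\setminus D$ is a union of countably many basic open sets. Indeed, each $h\in X\setminus D$ has a member $N$ of the countable network and a basic open set $B$ with $h\in N\subset B\subset X\setminus D$, and one such $B$ for each of the countably many $N$ that occur suffices. Let $\mathcal K$ be the countable family of all compact sets $K$ that appear in these basic sets $B(g,K,\varepsilon)$, over all $D\in\mathcal D$. Membership in $B(g,K,\varepsilon)$ depends only on the restriction to $K$,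 so the following holds.
$$\text{If }D\in\mathcal D,\ h\notin D,\text{ there is }K\in\mathcal K\text{ such that every }h'\in X\text{ with }h'=h\text{ on }K\text{ satisfies }h'\notin D.\tag{3}$$
Since $Y$ is not $\sigma$-compact, fix $x\in Y\setminus\bigcup\mathcal K$.

**Step 2: the set to be contradicted.** Let $U=\{h\in X:|h(x)|<1\}$, an open neighborhood of $0$. There is $\mathcal F\subset\mathcal D$ with $\mathcal F^*$ closed and $0\in V:=X\setminus\mathcal F^*\subset U$. So $V$ is open. As $V\subset U\ne X$, $\mathcal F\ne\emptyset$; write $\mathcal F=\{D_k:k\ge0\}$, with repetitions if necessary.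

Before going on, consider the direct attack. For each $k$, $0\notin D_k$, so (3) gives a compact $L_k\in\mathcal K$ with $x\notin L_k$. If $\mathcal F$ is finite we are done at once: $\bigcup_kL_k$ is compact and misses $x$, so there is a continuous $\psi$ with $\psi(x)=1$ that vanishes on every $L_k$. Then $\psi\notin\mathcal F^*$ by (3), so $\psi\in V\subset U$, which contradicts $\psi(x)=1$. If $\mathcal F$ is infinite, we would need one function that vanishes on all $L_k$ and not at $x$. But $x$ may lie in the closure of $\bigcup_kL_k$, and then every continuous function vanishing on all $L_k$ vanishes at $x$. The union may even be dense in $Y$, since a countable union of singletons can be, and then only the zero function agrees with $0$ on it.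

So we must not fix all the $L_k$ in advance. We deal with $D_0,D_1,\dots$ one at a time and let the function move in between, choosing $L_k$ for the current function $h_k$. Later moves vanish on $L_k$, so the limit still avoids $D_k$. We do not try to reach value $1$ at $x$. Instead every move goes almost to the edge of $V$. The limit will lie in $V$ and will also be a limit of points outside $V$, and this contradicts the openness of $V$.

**Step 3: the construction.** Put $h_0=0\in V$. Given $h_k\in V$, we have $h_k\notin D_k$, so take $L_k\in\mathcal K$ as in (3) for $h_k$ and $D_k$. The set $L_0\cup\dots\cup L_k$ is compact and does not contain $x$, and $Y$ is Tychonoff, so there is a continuous $\psi_k:Y\to[0,1]$ with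
$$\psi_k(x)=1,\qquad\psi_k=0\text{ on }L_0\cup\dots\cup L_k.$$
Consider $T_k=\{t\ge0:h_k+t\psi_k\notin V\}$. It is closed, since $t\mapsto h_k+t\psi_k$ is continuous and $V$ is open. It does not contain $0$. It is nonempty: for $t=1-h_k(x)$, which is positive because $h_k\in V\subset U$, the function $h_k+t\psi_k$ has value $1$ at $x$, so it is not in $U\supset V$. Let $b_k=\min T_k>0$, choose $a_k\in(0,b_k)$ with $b_k-a_k<\frac1{k+1}$, and put $h_{k+1}=h_k+a_k\psi_k$. Since $a_k<b_k$, $h_{k+1}\in V$.

**Step 4: the limit exists and lies in $V$.** Since $h_k\in V\subset U$, we have $\sum_{j<k}a_j=h_k(x)<1$ for all $k$. So $\sum_ja_j<\infty$, and as $0\le\psi_j\le1$, $h_k\to h:=\sum_ja_j\psi_j$ uniformly on $Y$. Thus $h$ is continuous, i.e. $h\in X$. For each $k$,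
$$h-h_k=\sum_{j\ge k}a_j\psi_j$$
vanishes on $L_k$, because $\psi_j=0$ on $L_0\cup\dots\cup L_j\supset L_k$ for $j\ge k$. So $h=h_k$ on $L_k$, and $h\notin D_k$ by (3) and the choice of $L_k$. This holds for all $k$, so $h\notin\mathcal F^*$, i.e. $h\in V$.

**Step 5: the limit is also approached from outside $V$.** As $V$ is open, it contains some $B(h,K,\varepsilon)$, hence every $u\in X$ with $\sup_Y|u-h|<\varepsilon$. But $u_k:=h_k+b_k\psi_k\notin V$ because $b_k\in T_k$, while $u_k-h_{k+1}=(b_k-a_k)\psi_k$ gives
$$\sup_Y|u_k-h|\le(b_k-a_k)+\sup_Y|h_{k+1}-h|\le\frac1{k+1}+\sum_{j>k}a_j\longrightarrow0.$$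
For large $k$ this is a contradiction. This proves Theorem 2. The separable metrizable case is covered by Lemma B, so the equivalence in Theorem 3 follows as well. $\square$

The closedness of $\mathcal F^*$ was used twice, to get $T_k$ closed and to get the final contradiction.

## 5. Choosing compact sets from open sets: $C_k(\omega^\omega)$ is stratifiable

Let $P=\omega^\omega$ and $X=C_k(P)$. For $s\in\omega^{<\omega}$ let $[s]=\{z\in P:s\subset z\}$. Let $M$ be the set of nondecreasing $f\in\omega^\omega$, and
$$K_f=\{z\in P:z(i)\le f(i)\text{ for all }i\}.$$
Each $K_f$ is a product of finite sets, hence compact. Every compact $K\subset P$ lies in some $K_f$ with $f\in M$: each coordinate is bounded on $K$, and we let $f(i)$ be an upper bound for the coordinates $0,\dots,i$ on $K$, chosen nondecreasing in $i$.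

To stratify $X$ it is enough to attach to each $h'\in X$ open neighborhoods $G_n(h')$ such that, whenever $h\in U$ and $U$ is open, some $n$ and some neighborhood $W$ of $h$ satisfy $W\cap G_n(h')=\emptyset$ for all $h'\notin U$. (Details are in the last step below.) In a metric space, balls of radius $1/n$ work. The first thing to try here is $G_n(h')=B(h',K_n,1/n)$ with fixed compact sets $K_1\subset K_2\subset\cdots$. This fails. Choose $x\in P\setminus\bigcup_nK_n$, let $U=\{u:|u(x)|<1\}$ and $h=0$. For each $n$ there is $h'$ with $h'(x)=1$ and $h'=0$ on $K_n$. Then $h'\notin U$, but $0\in G_n(h')$.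

So the compact set must depend on $h'$. It should detect that $h'$ differs from $h$ somewhere on $K_f$, but it may know neither $h$ nor $f$. The lemma below says this is possible: from an open set $O$ (the place where $h'$ is far from some value) one can choose one compact set that meets $O\cap K_f$ for all the relevant $f$ at once.

**Lemma D.** For every open $O\subset P$ there is a compact $L(O)\subset P$ such that for all $f\in M$: if $O\cap K_f\ne\emptyset$, then $O\cap K_f\cap L(O)\ne\emptyset$.

Three examples by hand. Write $0^\infty$ for the zero sequence.

1. If $O=[s]$, take $L(O)=\{s^\frown0^\infty\}$. If $[s]$ meets $K_f$, then $s(i)\le f(i)$ for $i<|s|$, so $s^\frown0^\infty\in K_f$.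
2. If $O=P\setminus\{0^\infty\}$, let $e_n$ be the sequence with $1$ in place $n$ and $0$ elsewhere, and take $L(O)=\{e_n:n\in\omega\}\cup\{0^\infty\}$, which is compact. A nonzero $f\in M$ has $f(n)\ge1$ for some $n$, so $e_n\in K_f$. Here $L(O)\not\subset O$, and this is unavoidable. For $f_m=(0,\dots,0,1,1,\dots)$ with $m$ zeros, $L(O)$ must contain a nonzero point of $K_{f_m}$; these points tend to $0^\infty$ as $m\to\infty$.
3. Monotonicity of $f$ matters. Let $O=\bigcup_n\{z:z(0)=n,\ z(n+1)\ge1\}$, and let $f_N$ be $N$ at $0$, $1$ at $N+1$, and $0$ elsewhere. A point of $O\cap K_{f_N}$ has $z(n+1)\ge1$ with $n=z(0)$, which forces $n+1=N+1$, so $z(0)=N$. A set that meets $O\cap K_{f_N}$ for all $N$ has an unbounded coordinate $0$ and is not contained in a compact set. For $f\in M$, however, $L(O)=\{(0,1,0,0,\dots)\}$ works. If $z\in O\cap K_f$ and $z(0)=0$, then $f(1)\ge z(1)\ge1$. If $z(0)\ge1$, then $f(1)\ge f(0)\ge1$. In both cases $(0,1,0,0,\dots)\in O\cap K_f$.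

The proof reads $f$ one value at a time. After each initial segment $\sigma$ of $f$ a candidate $z^\sigma\in O$ is waiting. If the next value of $f$ is large, then $f$ stays large by monotonicity and the candidate lies in $K_f$. If it is small, there are only finitely many possibilities for it. The segments one ever needs thus form a finitely branching tree, and this is where compactness comes from.

*Proof of Lemma D.* If $O=\emptyset$, put $L(O)=\emptyset$. Let $O\ne\emptyset$.

**Step 1: the candidates.** Let $\Sigma$ be the set of finite nondecreasing sequences $\sigma$ such that some $f\in M$ extending $\sigma$ satisfies $O\cap K_f\ne\emptyset$. Then $\emptyset\in\Sigma$, since a point of $O$ lies in some $K_f$ with $f\in M$; and $\Sigma$ is closed under initial segments. For $\sigma\in\Sigma$ with $|\sigma|=k$, choose a finitely supported $z^\sigma\in O$ with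
$$z^\sigma(i)\le\sigma(i)\quad\text{for }i<k,$$
and, if possible, also with $z^\sigma(i)=0$ for all $i\ge k$. Such a $z^\sigma$ exists: take $f\supset\sigma$ in $M$, $z\in O\cap K_f$ and $m$ with $[z{\restriction}m]\subset O$. Then $(z{\restriction}m)^\frown0^\infty\in O$, and for $i<k$ its $i$-th coordinate is $z(i)\le f(i)=\sigma(i)$ or $0$. Put $\mu(\sigma)=\max_iz^\sigma(i)$.

**Step 2: a large next value makes the candidate fit.** Let $f\in M$ extend $\sigma\in\Sigma$, $|\sigma|=k$, with $f(k)\ge\mu(\sigma)$. Then $z^\sigma\in K_f$. Indeed $z^\sigma(i)\le\sigma(i)=f(i)$ for $i<k$, and $z^\sigma(i)\le\mu(\sigma)\le f(k)\le f(i)$ for $i\ge k$.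

**Step 3: the tree of small next values, and $L(O)$.** Let
$$\Sigma'=\{\sigma\in\Sigma:\sigma(j)<\mu(\sigma{\restriction}j)\text{ for all }j<|\sigma|\}.$$
This set contains $\emptyset$ and is closed under initial segments. It has finitely many members of each length: only $\emptyset$ has length $0$, and a member $\sigma$ of length $k+1$ extends one of the finitely many members $\tau=\sigma{\restriction}k$ of length $k$ by a value less than $\mu(\tau)$. Put $L(O)=\overline{\{z^\sigma:\sigma\in\Sigma'\}}$.

To see that $L(O)$ is compact, we bound each coordinate $i$. If $\sigma\in\Sigma'$ and $|\sigma|>i$, then $z^\sigma(i)\le\sigma(i)<\mu(\sigma{\restriction}i)$, and $\sigma{\restriction}i$ is one of finitely many members of $\Sigma'$ of length $i$. There are only finitely many $\sigma\in\Sigma'$ with $|\sigma|\le i$. So $\{z^\sigma(i):\sigma\in\Sigma'\}$ is bounded, and $L(O)$ is a closed subset of a product of finite sets.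

**Step 4: $L(O)$ does its job.** Let $f\in M$ with $O\cap K_f\ne\emptyset$. Then $f{\restriction}k\in\Sigma$ for all $k$.

Suppose first that $f{\restriction}k\in\Sigma'$ for all $k$. Pick $z\in O\cap K_f$ and $m$ with $[z{\restriction}m]\subset O$, and let $\sigma=f{\restriction}m$. The point $(z{\restriction}m)^\frown0^\infty$ lies in $O$, is bounded by $\sigma$ below $m$, and vanishes from $m$ on. So the "if possible" clause was available, and $z^\sigma(i)=0$ for $i\ge m$. As $z^\sigma(i)\le f(i)$ for $i<m$, we get $z^\sigma\in O\cap K_f\cap L(O)$.

Otherwise let $k$ be least with $f{\restriction}(k+1)\notin\Sigma'$. Since $\emptyset\in\Sigma'$, we have $f{\restriction}k\in\Sigma'$, and since $f{\restriction}(k+1)\in\Sigma$, the failing condition is the one at $j=k$: $f(k)\ge\mu(f{\restriction}k)$. By Step 2, $z^{f\restriction k}\in K_f$, so $z^{f\restriction k}\in O\cap K_f\cap L(O)$. $\square$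

*Proof of Theorem 1.*

**Step 1: the neighborhoods $G_n(h')$.** The set $O$ should be the place where $h'$ is far from $h$, but $h$ is unknown. We replace it by a rational constant on a basic set $[s]$. Enumerate as $p_1,p_2,\dots$ all triples $p=(s,q,r)$ with $s\in\omega^{<\omega}$, $q\in\mathbb Q$, $r\in\mathbb Q_{>0}$. For $h'\in X$ let
$$O_p(h')=\{z\in[s]:|h'(z)-q|>r\},$$
an open subset of $P$, and
$$G_n(h')=B\Big(h',\ \bigcup_{i\le n}L(O_{p_i}(h')),\ \tfrac1n\Big),$$
an open neighborhood of $h'$.

**Step 2: separation, uniformly in $h'$.** We claim: if $U\subset X$ is open and $h\in U$, there are $n$ and an open $W\ni h$ with $W\cap G_n(h')=\emptyset$ for all $h'\in X\setminus U$.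

Choose $f\in M$ and $\varepsilon>0$ with $B(h,K_f,\varepsilon)\subset U$. Each $z\in K_f$ lies in some $[s]$ on which $|h-h(z)|<\varepsilon/8$, and there is a rational $q$ with $|q-h(z)|<\varepsilon/8$. By compactness there are a finite set $S$ of nodes with $K_f\subset\bigcup_{s\in S}[s]$ and rationals $q_s$ with $|h-q_s|<\varepsilon/4$ on $[s]$. Fix a rational $r\in(\varepsilon/2,3\varepsilon/4)$. Take $n$ so large that all $(s,q_s,r)$, $s\in S$, are among $p_1,\dots,p_n$, and $1/n<\varepsilon/8$. Let $W=B(h,K_f,\varepsilon/8)$. None of these choices involves $h'$.

Let $h'\notin U$. Then $h'\notin B(h,K_f,\varepsilon)$, so there is $x\in K_f$ with $|h'(x)-h(x)|\ge\varepsilon$. Pick $s\in S$ with $x\in[s]$ and put $p=(s,q_s,r)$. Then $|h'(x)-q_s|>\varepsilon-\varepsilon/4=3\varepsilon/4>r$, so $x\in O_p(h')\cap K_f$. By Lemma D there is $z\in O_p(h')\cap K_f\cap L(O_p(h'))$. Since $z\in[s]$,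
$$|h'(z)-h(z)|\ge|h'(z)-q_s|-|q_s-h(z)|>r-\tfrac\varepsilon4>\tfrac\varepsilon4.$$
If $u\in W\cap G_n(h')$, then $|u(z)-h(z)|<\varepsilon/8$ because $z\in K_f$, and $|u(z)-h'(z)|<1/n<\varepsilon/8$ because $z\in L(O_p(h'))$ and $p$ is among $p_1,\dots,p_n$. So $|h'(z)-h(z)|<\varepsilon/4$, a contradiction. This proves the claim.

**Step 3: from the neighborhoods to the stratification.** For open $U$ put
$$U_n=X\setminus\overline{\bigcup\{G_n(h'):h'\notin U\}},$$
an open set. The set $X\setminus\bigcup\{G_n(h'):h'\notin U\}$ is closed, contains $U_n$, and is contained in $U$ because $h'\in G_n(h')$. Hence $\overline{U_n}\subset U$. If $h\in U$, the claim gives $n$ and an open $W\ni h$ that misses $\bigcup\{G_n(h'):h'\notin U\}$, so $h\in U_n$. Hence $\bigcup_nU_n=U$. If $U\subset V$, then fewer $h'$ lie outside $V$ than outside $U$, so $U_n\subset V_n$. Thus $X$ is stratifiable. $\square$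

As computed in Section 2, $\omega^\omega$ is separable metrizable and not $\sigma$-compact. So Theorems 1 and 2 now give $C_k(\omega^\omega)\in M_3\setminus EM_3$, and $EM_3\subsetneq M_3$.

## 6. Polish $Y$, and closed images of zero-dimensional stratifiable spaces

*Proof of Theorem 4.* If $Y=\emptyset$, then $C_k(Y)$ is one point and $Y$ is $\sigma$-compact, so both assertions hold. Let $Y$ be a nonempty Polish space. To obtain stratifiability we embed $C_k(Y)$ in $C_k(\omega^\omega)$, through a zero-dimensional Polish space $Z$.

**Step 1: $C_k(Y)$ embeds in $C_k(Z)$.** Embed $Y$ in $[0,1]^\omega$ as a $G_\delta$, let $c:2^\omega\to[0,1]^\omega$ be a continuous surjection, and put $Z=c^{-1}(Y)$ and $\varphi=c|_Z:Z\to Y$. Then $Z$ is a $G_\delta$ in $2^\omega$, hence a zero-dimensional Polish space. The map $\varphi$ is onto, and for compact $K\subset Y$ the set $\varphi^{-1}(K)=c^{-1}(K)$ is compact.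

Consider $h\mapsto h\circ\varphi$. It is injective since $\varphi$ is onto. It is continuous: for compact $L\subset Z$ the set $\varphi(L)$ is compact, and $u\in B(h,\varphi(L),\varepsilon)$ implies $u\circ\varphi\in B(h\circ\varphi,L,\varepsilon)$. Its inverse is continuous: for compact $K\subset Y$, $u\circ\varphi\in B(h\circ\varphi,\varphi^{-1}(K),\varepsilon)$ implies $u\in B(h,K,\varepsilon)$, because $\varphi(\varphi^{-1}(K))=K$. So it is a topological embedding.

**Step 2: $C_k(Z)$ embeds in $C_k(\omega^\omega)$.** By Kechris, *Classical Descriptive Set Theory*, 7.8 and 2.8, $Z$ is homeomorphic to a closed subset of $\omega^\omega$, and nonempty closed subsets of $\omega^\omega$ are retracts of it. Regard $Z$ as a closed subset and let $\rho:\omega^\omega\to Z$ be a retraction. The map $h\mapsto h\circ\rho$ is injective and continuous as in Step 1. Its inverse is continuous because for compact $K\subset Z$ we have $\rho=\mathrm{id}$ on $K$, so $u\circ\rho\in B(h\circ\rho,K,\varepsilon)$ implies $u\in B(h,K,\varepsilon)$.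

**Step 3: stratifiability passes to subspaces** (Ceder, *Some generalizations of metric spaces*, Pacific J. Math. 11 (1961)). Let $A\subset X$ with $X$ stratifiable. For $U$ open in $A$ let $U'=X\setminus\overline{A\setminus U}$, with closure in $X$. Then $U'$ is open in $X$, and $U'\cap A=U$ because $A\setminus U$ is closed in $A$. Moreover $U\subset V$ implies $U'\subset V'$. Put $U_n=(U')_n\cap A$. The closure of $U_n$ in $A$ lies in $\overline{(U')_n}\cap A\subset U'\cap A=U$; also $\bigcup_nU_n=U'\cap A=U$, and monotonicity is inherited.

By Theorem 1, $C_k(\omega^\omega)$ is stratifiable, hence so is $C_k(Y)$. Thus $C_k(Y)\in EM_3$ if and only if $C_k(Y)$ has a $\sigma$-closure-preserving E-net, and since Polish spaces are separable metrizable, Theorem 3 says this happens if and only if $Y$ is $\sigma$-compact. $\square$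

*Proof of Corollary 5.* Let $Y$ be Polish and not $\sigma$-compact, for instance $Y=\omega^\omega$. By Theorem 4, $C_k(Y)$ is stratifiable. By Theorem 2, which applies by Lemma B, it has no $\sigma$-closure-preserving E-net. By Lemma A, every image of a stratifiable space $Z$ with $\dim Z=0$ under a closed continuous map has one. So $C_k(Y)$ is not such an image. $\square$
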